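# Small sub-Riemannian spheres that fall apart

## Guessing that small spheres are round: Euclidean, Riemannian and Heisenberg tests

Fix a point $x$ in a space with a distance $d$ and look at the points at distance exactly $r$ from $x$. In $\mathbb R^n$ this is a round sphere. In a Riemannian manifold it is still homeomorphic to $S^{n-1}$ when $r$ is small. For sub-Riemannian distances one would first guess that nothing changes. Let us make the guess precise and test it.

Let $M$ be a connected smooth manifold of dimension $n\ge 2$.

**Definition (sub-Riemannian structure).** A sub-Riemannian structure $(\Delta,g)$ on $M$ is a smooth distribution $\Delta\subseteq TM$ of constant rank, with a smooth inner product $g$ on its fibers, such that $\Delta$ is *bracket-generating*: at every point the vector fields tangent to $\Delta$ together with their iterated Lie brackets span the tangent space. A curve $\gamma:[0,1]\to M$ is *horizontal* if it is absolutely continuous and $\dot\gamma(t)\in\Delta_{\gamma(t)}$ for a.e. $t$. Its length is $L(\gamma)=\int_0^1\sqrt{g(\dot\gamma,\dot\gamma)}\,dt$,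 and $d(x,y)$ is the infimum of the lengths of horizontal curves from $x$ to $y$. The sphere is $S_r(x)=\{y\in M:d(x,y)=r\}$.

By the Chow–Rashevsky theorem $d$ is finite and induces the manifold topology of $M$. In particular $d(x,\cdot)$ is continuous, and small $d$-balls lie in any prescribed neighborhood of their center.

**The guess.** For every such $M$ and every $x\in M$ there is $r_0=r_0(x)>0$ such that $S_r(x)$ is homeomorphic to $S^{n-1}$ for all $0<r<r_0$.

*Euclidean and Riemannian test.* If $\Delta=TM$, the structure is Riemannian and the guess holds (use normal coordinates, or case (b) of Theorem 3 below).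

*Heisenberg test.* On $\mathbb R^3$ let $X=\partial_x-\frac y2\partial_z$ and $Y=\partial_y+\frac x2\partial_z$ be an orthonormal frame of $\Delta$. Then $[X,Y]=\partial_z$, so $\Delta$ is bracket-generating. Horizontal curves satisfy $\dot z=\frac12(x\dot y-y\dot x)$: the coordinate $z$ records the signed area swept out by the planar projection, and the length is the planar length. Put $\delta_\lambda(x,y,z)=(\lambda x,\lambda y,\lambda^2z)$. This map sends horizontal curves to horizontal curves and multiplies lengths by $\lambda$, so $f=d(0,\cdot)$ satisfies $f(\delta_\lambda p)=\lambda f(p)$. Every dilation orbit $\{\delta_\lambda p:\lambda>0\}$ with $p\ne0$ therefore meets $S_r(0)$ exactly once. The orbits are parametrized by an ordinary sphere around $0$, and one gets $S_r(0)\cong S^2$ (Lemma 4 below gives the details).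

The guess passes these tests because dilations push every sphere inward. It is nevertheless false. Here are the three results of the lecture.

**Theorem 1.** There is a smooth bracket-generating rank-4 sub-Riemannian structure on $\mathbb R^6$ and non-empty open intervals $I_k\subset(0,\infty)$ with $\sup I_k\to0$ such that $S_r(0)$ is disconnected for all $r\in\bigcup_kI_k$. Hence no $r_0(0)$ as in the guess exists.

**Theorem 2.** For every $n\ge6$ there is an $n$-dimensional sub-Riemannian manifold and a point $x$ such that $S_r(x)\not\cong S^{n-1}$ for all $r$ in a union of non-empty open intervals accumulating at $0$.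

**Theorem 3.** The guess is correct at $x$ (that is, some $r_0(x)$ exists) if one of the following holds.

(a) The nilpotent approximation at $x$ has no non-constant abnormal length minimizer issuing from the origin.

(b) In some coordinates centered at $x$, $\Delta$ is spanned near $0$ by linearly independent vector fields homogeneous of degree $-1$ for a dilation $\delta_\lambda(y)=(\lambda^{w_j}y_j)_j$ with integers $w_j\ge1$; the metric $g$ is arbitrary.

The terms in (a) are defined below. We do not settle dimensions $3\le n\le5$, real-analytic structures, or equiregular ones. We begin with Theorem 3, because the exact place where its proof needs its hypothesis tells us how to build the counterexample.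

## Dilations that shorten distances, and case (b)

Let coordinates $y$ centered at $x$ be given on an open set $U\ni x$, with integer weights $w_j\ge1$. Put
$$\delta_\lambda(y)=(\lambda^{w_j}y_j)_j,\qquad N(y)=\Big(\sum_j|y_j|^{2p/w_j}\Big)^{1/2p},\quad p=\prod_jw_j .$$
The exponents $2p/w_j$ are even integers, $N$ is continuous, and $N(\delta_\lambda y)=\lambda N(y)$. The set $\Sigma=\{N=1\}$ is homeomorphic to $S^{n-1}$ by $y\mapsto y/|y|$: on each Euclidean ray, $N$ increases strictly from $0$ to $\infty$. Fix $N_0>0$ such that $\{N\le N_0\}$ lies in the chart. This compact set is mapped into itself by $\delta_\lambda$ for $\lambda\in(0,1]$. Write $f=d(x,\cdot)$.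

**Lemma 4.** Suppose there are $r_*>0$ and $\lambda_0<1$ with $\{f\le r_*\}\subset\{N<N_0\}$ and
$$f(\delta_\lambda y)<f(y)\qquad\text{whenever }0<f(y)\le r_*\text{ and }\lambda\in[\lambda_0,1). \tag{1}$$
Then $S_r(x)\cong S^{n-1}$ for all $0<r<r_*$.

*Proof.* First, (1) holds for all $\lambda\in(0,1)$. Choose $m$ with $\lambda^{1/m}\in[\lambda_0,1)$ and apply $\delta_{\lambda^{1/m}}$ to $y$ a total of $m$ times; each application keeps the point away from $x$ and strictly decreases $f$, so it stays in $\{0<f\le r_*\}$.

Fix $0<r<r_*$ and $\theta\in\Sigma$. On $(0,N_0]$ the function $\lambda\mapsto f(\delta_\lambda\theta)$ is continuous, tends to $0$ as $\lambda\to0$, and exceeds $r_*$ at $\lambda=N_0$, since $N(\delta_{N_0}\theta)=N_0$. So it takes the value $r$. If it took the value $r$ at $\lambda<\lambda'$, then (1) at $y=\delta_{\lambda'}\theta$ with factor $\lambda/\lambda'$ would give $r<r$. So exactly one $\lambda\in(0,N_0]$ has $f(\delta_\lambda\theta)=r$. All of $S_r(x)$ lies in $\{N<N_0\}$, so $y\mapsto\delta_{1/N(y)}y$ is a continuous bijection from $S_r(x)$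 onto $\Sigma$. The set $S_r(x)$ is closed and contained in the compact set $\{N\le N_0\}$, hence compact, and a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$

The condition $\{f\le r_*\}\subset\{N<N_0\}$ can always be achieved by shrinking $r_*$.

**Definition (homogeneity).** A vector field $\hat X$ is *homogeneous of degree $-1$* if $d\delta_\lambda(\hat X(y))=\lambda\hat X(\delta_\lambda y)$. For example, the Heisenberg field $X$ is: with weights $(1,1,2)$, $d\delta_\lambda X=(\lambda,0,-\lambda^2y/2)=\lambda\,(1,0,-\lambda y/2)$. Also $\partial_j$ is, when $w_j=1$; so every Riemannian metric is of type (b), with all weights $1$.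

**Proof of Theorem 3(b).** The purpose is to verify (1). Let $\hat X_i$ be the homogeneous frame and $A(y)$ the matrix of $g$ in it, and fix a radius $\varrho_1$ such that $\{|y|\le\varrho_1\}$ lies in the domain of the frame. For $|y|\le\varrho_1$ and $\lambda\in(0,1]$,
$$\partial_\lambda A(\delta_\lambda y)=\sum_jw_j\lambda^{w_j-1}y_j\,(\partial_jA)(\delta_\lambda y),$$
so $|\partial_\lambda A(\delta_\lambda y)|\le c|y|$. Since $A$ is bounded below by a positive multiple of the identity, there is $c'$ with
$$A(\delta_\lambda y)\le\big(1+c'|y|(1-\lambda)\big)A(y)$$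
as quadratic forms. Choose $\varrho\le\varrho_1$ with $c'\varrho<1$, and then $r_*>0$ with $\{f\le2r_*\}\subset\{|y|\le\varrho\}$ and $\{f\le r_*\}\subset\{N<N_0\}$. Let $0<f(y)\le r_*$, and let $\gamma$ be a horizontal curve from $0$ to $y$ of length at most $2r_*$. It stays in $\{f\le2r_*\}$, hence in $\{|y|\le\varrho\}$. Write $\dot\gamma=\sum u_i\hat X_i(\gamma)$. By homogeneity $\delta_\lambda\gamma$ is horizontal with coefficients $\lambda u_i$, so
$$L(\delta_\lambda\gamma)=\lambda\int\sqrt{u^TA(\delta_\lambda\gamma)u}\,dt\le\lambda\big(1+c'\varrho(1-\lambda)\big)L(\gamma).$$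
Taking the infimum over $\gamma$ gives $f(\delta_\lambda y)\le\lambda(1+c'\varrho(1-\lambda))f(y)$. Finally $1-\lambda-\lambda c'\varrho(1-\lambda)=(1-\lambda)(1-\lambda c'\varrho)>0$ for $\lambda\in(0,1)$, so (1) holds for all $\lambda\in(0,1)$. Lemma 4 applies. $\square$

## Paying linearly for a displacement: case (a)

A general $\Delta$ is only approximately homogeneous. Dilating a minimizer to a point $y$ then produces a curve that misses $\delta_\lambda y$ by a little, and we must repair the end-point at a cost smaller than what the dilation gained.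

**Recalled facts** (Bellaïche, *The tangent space in sub-Riemannian geometry*, 1996). Let $X_1,\dots,X_m$ be an orthonormal frame of $\Delta$ near $x$. There are *privileged* coordinates centered at $x$, with integer weights $w_j\ge1$, such that the $j$-th component $X_i^j$ has weighted order at least $w_j-1$: every monomial $y^\beta$ in its Taylor series at $0$ has $\sum_lw_l\beta_l\ge w_j-1$. Let $\hat X_i^j$ be the sum of the Taylor monomials of $X_i^j$ of weighted degree exactly $w_j-1$. The fields $\hat X_i$ are polynomial, homogeneous of degree $-1$ and bracket-generating on $\mathbb R^n$. The *nilpotent approximation* is $\mathbb R^n$ with orthonormal frame $\hat X_i$; let $\hat d$ be its distance. With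
$$f_\varepsilon(y)=\frac{d(x,\delta_\varepsilon y)}{\varepsilon},$$
one has $f_\varepsilon\to\hat d(0,\cdot)$ uniformly on compact sets as $\varepsilon\to0$.

The $\hat X_i$ are linearly independent everywhere: the components of $X_i$ with $w_j\ge2$ vanish at $0$, so the vectors $(X_i^j(0))_{w_j=1}$ are independent, and these are the constant components $\hat X_i^j$, $w_j=1$.

*Example.* For $X=\partial_x-\frac y2(1+z)\partial_z$, $Y=\partial_y+\frac x2\partial_z$ near $0\in\mathbb R^3$, with weights $(1,1,2)$, the $z$-component of $X$ has monomials $-\frac y2$ and $-\frac{yz}2$ of weighted degrees $1$ and $3$. Only the first survives, and the nilpotent approximation is the Heisenberg structure.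

**Definition (end-point map, abnormal curve).** For $u\in L^2([0,1],\mathbb R^m)$ let $F_0(u)$ be the time-1 value of the solution of $\dot y=\sum u_i\hat X_i(y)$, $y(0)=0$. The curve with control $u$ is *abnormal* if $dF_0(u):L^2\to\mathbb R^n$ is not surjective.

*Example.* In the Heisenberg structure only the constant curve is abnormal. Indeed $F_0(u)=\big(\int u_1,\int u_2,\frac12\int(xu_2-yu_1)\big)$. Let $v$ satisfy $\int v=0$ and let $V$ be its primitive with $V(0)=0$, so $V(1)=0$. Integration by parts shows that the derivative of the third component in the direction $v$ is $\int(V_1u_2-V_2u_1)$. If $u\ne0$, some $V$ makes this non-zero, and $dF_0(u)$ is onto. At $u=0$ it is not onto. So (a) covers every structure whose nilpotent approximation is the Heisenberg structure.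

We now prove (a). Norms of controls are $L^2$ norms on $[0,1]$. A curve with control $u$ in an orthonormal frame has length $\int|u|\le\|u\|$, with equality at constant speed.

**Step 1: rescaled frames, smooth down to scale zero.** Put $X_i^\varepsilon=\varepsilon(\delta_{1/\varepsilon})_*X_i$. Its $j$-th component is $\varepsilon^{-(w_j-1)}X_i^j(\delta_\varepsilon y)$. The function $H(\varepsilon,y)=X_i^j(\delta_\varepsilon y)$ is smooth (also for negative $\varepsilon$, the weights being integers), and the coefficient of $\varepsilon^k$ in its Taylor expansion at $\varepsilon=0$ is the part of weighted degree $k$ of $X_i^j$. It vanishes for $k<w_j-1$, so Hadamard's lemma gives $H=\varepsilon^{w_j-1}\cdot(\text{smooth})$. Thus $X_i^\varepsilon$ is smooth in $(\varepsilon,y)$ up to $\varepsilon=0$, where it equals $\hat X_i$.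

**Step 2: uniform control of the end-point maps.** The component $\hat X_i^j$ has weighted degree $w_j-1$, so it depends only on variables $y_l$ with $w_l<w_j$. The system $\dot y=\sum u_i\hat X_i(y)$ is solved by successive integrations, and there is $R_0$ such that $|y(t)|\le R_0$ whenever $\|u\|\le4$. Multiply all $X_i^\varepsilon$ by a fixed cutoff function equal to $1$ on $|y|\le R_0+1$ and supported in $|y|<R_0+2$; this is defined on all of $\mathbb R^n$ for $|\varepsilon|\le\varepsilon_1$. For $\|u\|\le4$, the trajectory $y^\varepsilon$ of the cut-off system and the trajectory $\hat y$ for $\varepsilon=0$ satisfy $\frac d{dt}|y^\varepsilon-\hat y|\le c|u|(|\varepsilon|+|y^\varepsilon-\hat y|)$. By Gronwall's inequality $|y^\varepsilon-\hat y|<1$ for $|\varepsilon|\le\varepsilon_1$, after shrinking $\varepsilon_1$. So $|y^\varepsilon|<R_0+1$ and the cutoff is never felt. Let $F_\varepsilon(u)=y^\varepsilon(1)$.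

*Smoothness and bounds.* On $(-\varepsilon_1,\varepsilon_1)\times L^2\times C([0,1],\mathbb R^n)$ consider
$$\Phi(\varepsilon,u,y)=y-\int_0^{\,\cdot}\sum u_iX_i^\varepsilon(y)\,dt\in C([0,1],\mathbb R^n).$$
The map $(\varepsilon,y)\mapsto X_i^\varepsilon\circ y$ into $C([0,1])$ is smooth, since all derivatives of the cut-off fields are bounded, and $(u_i,h)\mapsto\int_0^\cdot u_ih$ is continuous bilinear; so $\Phi$ is smooth. Its partial derivative in $y$ is $v\mapsto v-\int_0^\cdot\sum u_iDX_i^\varepsilon(y)v$. This linear Volterra operator is onto by Picard iteration, and Gronwall's inequality bounds its inverse by $e^{c\|u\|}$. By the implicit function theorem $(\varepsilon,u)\mapsto y^\varepsilon$ is smooth, and differentiating $\Phi=0$ expresses its derivatives through those of $\Phi$ and this inverse. Hence there is $\Lambda$ bounding all first and second derivatives of $(\varepsilon,u)\mapsto F_\varepsilon(u)$ for $|\varepsilon|\le\varepsilon_1$, $\|u\|\le4$ (shrink $\varepsilon_1$ slightly).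

*Weak continuity.* Let $\varepsilon_k\to\varepsilon$ and $u_k\rightharpoonup u$ weakly. The trajectories satisfy $|y_k(t)-y_k(s)|\le c\|u_k\||t-s|^{1/2}$, so a subsequence converges uniformly to some $\bar y$. Then $X_i^{\varepsilon_k}(y_k)\to X_i^\varepsilon(\bar y)$ uniformly, and with the weak convergence of $u_k$ we may pass to the limit in the integral equation. So $\bar y$ is the trajectory of $u$ at parameter $\varepsilon$. The limit does not depend on the subsequence, so $F_{\varepsilon_k}(u_k)\to F_\varepsilon(u)$.

**Step 3: the rescaled distance and the scaling identity.** For $0<\varepsilon\le\varepsilon_1$ we claim: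

- $f_\varepsilon(F_\varepsilon(u))\le\|u\|$ for $\|u\|\le4$;
- if $f_\varepsilon(y)\le2$, then $f_\varepsilon(y)=\min\{\|u\|:\|u\|\le4,\ F_\varepsilon(u)=y\}$.

For the first, if $y(\cdot)$ is the trajectory of $u$, then $\delta_\varepsilon y(\cdot)$ is horizontal in $M$ with control $\varepsilon u$ in the frame $X_i$, so its length is at most $\varepsilon\|u\|$. For the second, take a horizontal curve from $x$ to $\delta_\varepsilon y$ of length $\ell<3\varepsilon$ and constant speed. As long as it stays in $\delta_\varepsilon\{|y|<R_0+1\}$, its image under $\delta_{1/\varepsilon}$ is the $X^\varepsilon$-trajectory of a control with $|u|=\ell/\varepsilon<3$. At a first exit time we would have $|y|=R_0+1$, contradicting $|y|<R_0+1$ in Step 2. So it never exits, $F_\varepsilon(u)=y$ and $\|u\|=\ell/\varepsilon$. Hence $f_\varepsilon(y)$ is the infimum of $\|u\|$ over $F_\varepsilon(u)=y$, $\|u\|\le 4$. A minimizing sequence has a weak limit $u$ with $F_\varepsilon(u)=y$ by weak continuity and $\|u\|\le f_\varepsilon(y)$, so the infimum is attained.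

Moreover $X_i^{\varepsilon/\lambda}=\frac\varepsilon\lambda(\delta_\lambda)_*(\delta_{1/\varepsilon})_*X_i$, that is, $(\delta_\lambda)_*X_i^\varepsilon=\lambda X_i^{\varepsilon/\lambda}$. Applying $\delta_\lambda$ to a trajectory (which only decreases $|y|$ when $\lambda\le1$), we get
$$\delta_\lambda F_\varepsilon(u)=F_{\varepsilon/\lambda}(\lambda u)\qquad(0<\varepsilon\le\tfrac{\varepsilon_1}2,\ \lambda\in[\tfrac12,1],\ \|u\|\le4). \tag{2}$$

**Step 4: the hypothesis makes minimizers uniformly regular.** Claim: there are $\varepsilon_2,C>0$ such that for $0<\varepsilon\le\varepsilon_2$ and every $u$ with $\|u\|=1=f_\varepsilon(F_\varepsilon(u))$, the operator $dF_\varepsilon(u)$ has a right inverse of norm at most $C$.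

If $T:L^2\to\mathbb R^n$ has $\min_{|\xi|=1}\|T^*\xi\|=c>0$, then $T^*(TT^*)^{-1}$ is a right inverse of norm $1/c$. So if the claim fails, there are $\varepsilon_k\to0$ and such $u_k$ with $\min_{|\xi|=1}\|dF_{\varepsilon_k}(u_k)^*\xi\|\to0$. Pass to a subsequence $u_k\rightharpoonup\hat u$. By weak continuity $y_k=F_{\varepsilon_k}(u_k)\to\hat y=F_0(\hat u)$. By the uniform convergence $f_\varepsilon\to\hat d(0,\cdot)$ on compact sets, $\hat d(0,\hat y)=\lim f_{\varepsilon_k}(y_k)=1$. Hence $1=\hat d(0,\hat y)\le\int|\hat u|\le\|\hat u\|\le1$. So $\|\hat u\|=1$ and $\hat u$ is a non-constant length minimizer of the nilpotent approximation. Weak convergence together with convergence of norms gives $u_k\to\hat u$ strongly, so $dF_{\varepsilon_k}(u_k)\to dF_0(\hat u)$ in operator norm and $\min_{|\xi|=1}\|dF_0(\hat u)^*\xi\|=0$. Then $dF_0(\hat u)$ is not onto and $\hat u$ is abnormal, contrary to (a).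

**Step 5: monotonicity.** Let $f_\varepsilon(y)=1$ and choose $u$ with $F_\varepsilon(u)=y$, $\|u\|=1$ by Step 3. By (2) and $|\partial_\varepsilon F|\le\Lambda$, for $\lambda\in[\frac12,1]$,
$$\delta_\lambda y=F_{\varepsilon/\lambda}(\lambda u)=F_\varepsilon(\lambda u)+p,\qquad|p|\le\Lambda\Big(\frac\varepsilon\lambda-\varepsilon\Big)\le2\Lambda\varepsilon(1-\lambda).$$
Let $T$ be the right inverse of $dF_\varepsilon(u)$ from Step 4. Since $E=dF_\varepsilon(\lambda u)-dF_\varepsilon(u)$ has norm at most $\Lambda(1-\lambda)$, for $\lambda\in[\lambda_0,1]$ with $\Lambda(1-\lambda_0)\le\frac1{2C}$ and $\lambda_0\ge\frac12$ the operator $T'=T(I+ET)^{-1}$ is a right inverse of $dF_\varepsilon(\lambda u)$ with $\|T'\|\le2C$. We solve $F_\varepsilon(\lambda u+v)=F_\varepsilon(\lambda u)+p$ with $v=T'\eta$. Put $\mathrm{rem}(v)=F_\varepsilon(\lambda u+v)-F_\varepsilon(\lambda u)-dF_\varepsilon(\lambda u)v$. The equation reads $\eta=p-\mathrm{rem}(T'\eta)$. On $|\eta|\le2|p|$ we have $\|T'\eta\|\le4C|p|$, and $\mathrm{rem}$ has Lipschitz constant at most $\Lambda\cdot4C|p|$ there.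 So the right side has Lipschitz constant at most $8C^2\Lambda|p|\le\frac12$ when $|p|$ is small (and $4C|p|\le1$ keeps the controls in $\|\cdot\|\le4$). Since $\mathrm{rem}(0)=0$, it maps the ball $|\eta|\le2|p|$ into itself. The contraction principle gives $\eta$, hence $v$ with $\|v\|\le4C|p|\le C''\varepsilon(1-\lambda)$, $C''=8C\Lambda$. By Step 3, for $\varepsilon$ small and $\lambda\in[\lambda_0,1)$,
$$f_\varepsilon(\delta_\lambda y)\le\|\lambda u+v\|\le\lambda+C''\varepsilon(1-\lambda)<1. \tag{3}$$
Choose $r_*$ so small that this holds for $\varepsilon\le r_*$ and $\{f\le r_*\}\subset\{N<N_0\}$. Given $y'\ne x$ with $\varepsilon=d(x,y')\le r_*$, apply (3) to $y=\delta_{1/\varepsilon}y'$: then $f_\varepsilon(y)=1$, and (3) says $d(x,\delta_\lambda y')<d(x,y')$ for $\lambda\in[\lambda_0,1)$. This is (1), and Lemma 4 gives Theorem 3(a). $\square$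

## When the end-point costs a square root

The hypothesis of (a) entered only through the right inverse: it made the repair of a displacement $p$ cost at most a multiple of $|p|$. Suppose instead that a displacement costs $|p|^{1/2}$. Then (3) becomes $\lambda+c\sqrt{\varepsilon(1-\lambda)}$, which is less than $1$ only if $1-\lambda>c^2\varepsilon$. On the window $1-\lambda\le c^2\varepsilon$ the dilation gains $1-\lambda$ but may have to pay more, and monotonicity is no longer guaranteed. Here $\varepsilon$ is the relative size of the deviation from homogeneity. By (b), an exactly homogeneous structure is safe, so a deviation is needed; but its size may be as small as we like.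

To turn the loss of monotonicity into a disconnected sphere, it suffices to find a bounded open set $V$ and $P\in V$ with $f(P)>\max_{\partial V}f$. A level $r$ strictly between the two values then misses $\partial V$ and has a piece inside $V$; any point of $S_r$ outside $\overline V$ disconnects the sphere.

Here is a function with such a bump. On the $(z,w)$-plane put $G(z)=\varepsilon(1-z)$ and, for $0\le w\le G(z)$,
$$\phi(z,w)=z^{1/4}+c\min\big(\sqrt{G(z)-w},\sqrt w\big).$$
The lines $w=0$ and $w=G(z)$ are two cheap routes, on which $\phi=z^{1/4}\le1$; leaving both of them costs a square root. Take the thin triangle $1-D<z<1$, $0<w<G(z)$ with $D=B\varepsilon$. On its third side $z=1-D$ we have $\min\le\sqrt{B\varepsilon^2/2}$, so $\phi\le1-\frac B4\varepsilon+c\sqrt{B/2}\,\varepsilon\le1$ as soon as $B\ge8c^2$. At the interior point $z=1-\tau$, $w=\frac12\varepsilon\tau$ we have $\phi\ge1-\tau+c\sqrt{\varepsilon\tau/2}$, which exceeds $1$ if $\tau<c^2\varepsilon/2$. So $\phi$ has a bump of height of order $\varepsilon$ in a region of length of order $\varepsilon$.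

We now build a sub-Riemannian structure whose distance behaves like $\phi$. Two planes $q_1,q_2$ will each be able to produce $z$ by running around loops. Using only $q_1$, one arrives at $w=G(z)$; using only $q_2$, one arrives at $w=0$. Using one plane mainly and the other with amplitude $\theta$ should change $w$ by about $\theta^4$ and lengthen the curve by about $\theta^2$, which gives the price $|{\rm change\ of\ }w|^{1/2}$. This is why the planar form below is of degree $4$: with the ordinary area form, of degree $2$, the change $\theta^2$ would cost $\theta^2$, and the price $\varepsilon\tau$ could not beat the gain $\tau$.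

## Planar loops with quartic flux, and the distributions $\Delta^G$

On $\mathbb R^2\ni q=(x,y)$ let $\omega=|q|^2(x\,dy-y\,dx)$; in polar coordinates it is $|q|^4d\vartheta$. It is rotation invariant, vanishes on radial vectors, changes sign under reflections, is homogeneous of degree $4$ under $q\mapsto\lambda q$, and satisfies $|\omega(\dot q)|\le|q|^3|\dot q|$ and $d\omega=4|q|^2dx\wedge dy$. Let $M_0$ be the supremum of $\int_\gamma\omega$ over Lipschitz loops based at $0$ of length at most $1$. Then $0<M_0\le1$: a counterclockwise circle through $0$ has positive integral, and $|q|\le1$ gives the upper bound. Put $a=1/M_0\ge1$ and $\alpha=a\omega$; we call $\int\alpha$ the *flux*.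

**Lemma 5.** Every absolutely continuous loop at $0$ of length $\ell$ satisfies $|\int\alpha|\le\ell^4$. There is a unit-speed loop $\sigma:[0,1]\to\mathbb R^2$ with $\sigma(0)=\sigma(1)=0$, $\int_\sigma\alpha=1$ and $\int_0^{1/2}\sigma^*\alpha\ge\frac12$. Every curve from $0$ of length $\ell$ satisfies $\int|\alpha(\dot q)|\,dt\le a\ell^4/4\le a\ell^4$.

*Proof.* For the first claim, parametrize by arc length, scale to length $1$ (the flux scales by $\ell^{-4}$), and reflect if the flux is negative.

For the second, take a maximizing sequence for $M_0$, parametrized on $[0,1]$ with $|\dot\gamma|\le1$. A subsequence converges uniformly with derivatives converging weak-$*$ in $L^\infty$. The integrand of $\int\omega$ is a uniformly convergent factor times a weakly-$*$ convergent one, so the integrals converge. The limit $\sigma$ has $|\dot\sigma|\le1$ and $\int_\sigma\omega=M_0>0$. Its length $\ell_0$ is positive; if $\ell_0<1$, then $\sigma/\ell_0$ would have integral $\ell_0^{-4}M_0>M_0$. So $\ell_0=1$ and $|\dot\sigma|=1$ a.e. Replacing $\sigma(t)$ by the reflection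 of $\sigma(1-t)$ changes the sign of the flux twice and exchanges the two halves. The two half fluxes add up to $1$, so we may assume that the first is at least $\frac12$.

For the third, after arc length $s$ we have $|q|\le s$, so $\int|\alpha(\dot q)|\le a\int_0^\ell s^3ds$. $\square$

On $\mathbb R^6\ni(q_1,q_2,z,w)$, $q_i=(x_i,y_i)$, write $\rho_i=|q_i|$ and let $\alpha_i$ be $\alpha$ in the variable $q_i$.

**Definition ($\Delta^G$).** For $G\in C^\infty(\mathbb R)$ with $G(0)=0$, let $\Delta^G$ be the rank-4 distribution
$$dz=\alpha_1+\alpha_2,\qquad dw=\rho_1^4\,\alpha_2+G'(z)\,\alpha_1, \tag{4}$$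
with metric $|dq_1|^2+|dq_2|^2$.

A horizontal curve is determined by its start and by $q_1(t),q_2(t)$, and its length is the Euclidean length of $(q_1,q_2)$. Starting at $0$ with $q_2\equiv0$, we get $dw=G'(z)\,dz$, so $w=G(z)$; with $q_1\equiv0$ we get $w=0$. These are the two cheap routes.

An orthonormal frame is
$$X_1=\partial_{x_1}-a\rho_1^2y_1Z,\quad Y_1=\partial_{y_1}+a\rho_1^2x_1Z,\quad X_2=\partial_{x_2}-a\rho_2^2y_2W,\quad Y_2=\partial_{y_2}+a\rho_2^2x_2W,$$
$$Z=\partial_z+G'(z)\partial_w,\qquad W=\partial_z+\rho_1^4\partial_w .$$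

**Lemma 6.** For every $G$, the distribution $\Delta^G$ is bracket-generating at every point.

*Proof.* The field $Z$ commutes with $\partial_{x_1},\partial_{y_1}$ and kills functions of $q_1$. Hence $[X_1,Y_1]=\big(\partial_{x_1}(a\rho_1^2x_1)+\partial_{y_1}(a\rho_1^2y_1)\big)Z=4a\rho_1^2Z$ and $[X_1,[X_1,[X_1,Y_1]]]=8aZ$. In the same way $W$ commutes with $\partial_{x_2},\partial_{y_2}$ and kills functions of $q_2$, so $[X_2,[X_2,[X_2,Y_2]]]=8aW$. So the Lie algebra contains $Z$, $W$ and
$$W-Z=\varphi\,\partial_w,\qquad\varphi=\rho_1^4-G'(z).$$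
The coefficients of $Z$ and $X_1$ do not depend on $w$, so for a function $\psi(q_1,z)$ we have $[Z,\psi\partial_w]=(Z\psi)\partial_w$ and $[X_1,\psi\partial_w]=(X_1\psi)\partial_w$, and $Z\psi$, $X_1\psi$ are again functions of $(q_1,z)$. Bracketing $\varphi\partial_w$ repeatedly with $Z$ gives, up to sign, $G^{(i)}(z)\partial_w$ for all $i\ge2$. Bracketing it four times with $X_1$ gives $\big(24-X_1^4(G'(z))\big)\partial_w$, because $\partial_{x_1}^4(x_1^2+y_1^2)^2=24$. Here $X_1^4(G'(z))$ is a combination of $G'',\dots,G^{(5)}$ at $z$ with coefficients polynomial in $q_1$, since $X_1z=-a\rho_1^2y_1$. At a given point, either some $G^{(i)}(z)\ne0$ with $2\le i\le5$, or the last field equals $24\,\partial_w$ there. In both cases $\partial_w$ is obtained, then $\partial_z$ from $Z$, then $\partial_{x_i},\partial_{y_i}$ from the frame. $\square$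

Let $f=f_G=d(0,\cdot)$, a continuous function with $f\ge|(q_1,q_2)|$. Closed balls centered at $0$ are compact: along curves from $0$ of bounded length $q$ is bounded, then $z$ by Lemma 5, then $G'(z)$, then $w$.

**Dilations.** Let $\delta_r(q,z,w)=(rq,r^4z,r^8w)$ and $G_r(z)=r^{-8}G(r^4z)$, so $G_r'(z)=r^{-4}G'(r^4z)$. If a curve is $\Delta^{G_r}$-horizontal, write tildes for its image under $\delta_r$. Then $d\tilde z=r^4(\alpha_1+\alpha_2)=\tilde\alpha_1+\tilde\alpha_2$ and
$$d\tilde w=r^8\rho_1^4\alpha_2+r^8r^{-4}G'(r^4z)\alpha_1=\tilde\rho_1^4\tilde\alpha_2+G'(\tilde z)\tilde\alpha_1 .$$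
So $\delta_r$ carries $\Delta^{G_r}$-horizontal curves to $\Delta^G$-horizontal curves and multiplies lengths by $r$. Hence
$$S^G_{rs}(0)=\delta_r\big(S^{G_r}_s(0)\big). \tag{5}$$

*Example (an abnormal minimizer).* For $G=0$ the structure $\Delta^0$ is of type (b), with weights $(1,1,1,1,4,8)$. The curve $q_1=\sigma$, $q_2=0$ from $0$ to $(0,0,1,0)$ has length $1$. It is minimizing: any curve to that point of length $\ell$ whose projections have lengths $\ell_1,\ell_2$ satisfies $1\le\ell_1^4+\ell_2^4\le(\ell_1^2+\ell_2^2)^2\le\ell^4$. It is abnormal: $w=\int\rho_1^4\alpha_2$ is of fourth order in $q_2$, so the derivative of the end-point map at this curve has no $w$-component. Thus (a) fails for $\Delta^0$, while (b) holds.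

## A bump at scale one

**Proposition 7.** Let $K\ge1$. There are $\varepsilon_0,C',c_5>0$, depending only on $K$ and on fixed planar choices, with $C'\varepsilon_0<c_5$, such that the following holds. Let $0<\varepsilon<\varepsilon_0$ and let $G$ satisfy
$$G(0)=0,\qquad|G'|\le K\varepsilon\ \text{ on }[-16a,16a],\qquad G(z)=\varepsilon(1-z)\ \text{ on }[\tfrac34,1].$$
Then for $\Delta^G$ the sphere $S_r(0)$ is disconnected for all $r\in(1+C'\varepsilon^2,\,1+c_5\varepsilon)$.

Throughout this section $G$ is as in the proposition. Consider a horizontal curve from $0$ of length $\ell\le2$, and let $\ell_i$ be the length of its $q_i$-projection. Then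
$$\ell\ge\sqrt{\ell_1^2+\ell_2^2},\qquad|z|\le a(\ell_1^4+\ell_2^4)\le a\ell^4\le16a, \tag{6}$$
the first because $\int|(\dot q_1,\dot q_2)|\ge\big|\big(\int|\dot q_1|,\int|\dot q_2|\big)\big|$. So $|G'(z)|\le K\varepsilon$ along the curve.

**Lemma 8 (the interior point is far).** Let $c_3=(32\sqrt{34a})^{-1}$, $c_5=c_3^2/4<1$, $K\varepsilon\le1$, $\varepsilon\le\frac14$ and $\tau=c_5\varepsilon$. The point $P=(0,0,1-\tau,\frac12\varepsilon\tau)$ satisfies
$$f(P)\ge1+c_5\varepsilon. \tag{7}$$

*Proof.* The idea is that to arrive strictly between the two routes one must use both planes, and splitting the length between them is wasteful for a flux of degree $4$.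

Put $z_P=1-\tau\ge\frac34$, $w_P=\frac12\varepsilon\tau=\frac12G(z_P)$, $\zeta=z_P^{1/4}$. Consider a horizontal curve from $0$ to $P$ of length $\ell\le2$. Its projections $q_1,q_2$ are loops at $0$, so Lemma 5 gives
$$z_P\le\ell_1^4+\ell_2^4=(\ell_1^2+\ell_2^2)^2-2\ell_1^2\ell_2^2\le\ell^4-2\ell_1^2\ell_2^2 .$$
In particular $\ell\ge\zeta$; put $s=\ell-\zeta\ge0$ and $m=\min(\ell_1,\ell_2)$. Since $\max(\ell_1,\ell_2)^4\ge z_P/2\ge\frac38$, we have $\max(\ell_1,\ell_2)^2\ge\frac12$ and so $2\ell_1^2\ell_2^2\ge m^2$. Hence
$$m^2\le\ell^4-\zeta^4\le4\ell^3(\ell-\zeta)\le32s.$$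

Suppose $\ell_2=m$. Substituting $\alpha_1=dz-\alpha_2$ in (4) and using $\int G'(z)\,dz=G(z_P)$, we get $w_P-G(z_P)=\int(\rho_1^4-G'(z))\alpha_2$. The left side is $-\frac12\varepsilon\tau$, and $\rho_1\le2$, so by Lemma 5 $\frac12\varepsilon\tau\le(16+K\varepsilon)a\,m^4\le17a\,m^4$.

Suppose $\ell_1=m$. Then $w_P=\int G'(z)\alpha_1+\int\rho_1^4\alpha_2$ and $\rho_1\le m$, so $\frac12\varepsilon\tau\le K\varepsilon a\,m^4+m^4a\ell_2^4\le17a\,m^4$.

In both cases $\frac12\varepsilon\tau\le17a(32s)^2$, that is, $s\ge c_3\sqrt{\varepsilon\tau}$. Since $\zeta\ge1-\tau$, we obtain $f(P)\ge\min(2,\,1-\tau+c_3\sqrt{\varepsilon\tau})$. With $\tau=c_5\varepsilon$ we have $c_3\sqrt{\varepsilon\tau}=c_3\cdot\frac{c_3}2\varepsilon=2c_5\varepsilon$, so the second entry is $1+c_5\varepsilon<2$. $\square$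

The next lemma gives curves that end away from the origin of the plane and are shorter for it: the loop $\sigma$ is stopped before it closes.

**Lemma 9.** There is $\varrho_0>0$ such that for $z\in[\frac12,1]$ and $q\in\mathbb R^2$ with $|q|\le\varrho_0$ there are $\lambda\in[\frac12,2]$, $s\in[0,\frac14]$ and a rotation $\mathcal R$ for which
$$\eta(t)=\lambda\mathcal R\,\sigma(t/\lambda),\qquad0\le t\le\ell:=\lambda(1-s),$$
is a unit-speed curve from $0$ to $q$ with $\int_\eta\alpha=z$ and $\ell\le z^{1/4}-\frac14|q|$.

*Proof.* Let $R(s)=|\sigma(1-s)|\le s$ and $e(s)=\int_{1-s}^1\sigma^*\alpha$, so $|e(s)|\le a\int_0^st^3dt=as^4/4$. Let $s_1=\min(\frac14,(2a)^{-1/3})$. For $s\le s_1$ we have $as^3\le\frac12$, hence $|e(s)|\le\frac s8\le\frac1{32}$. Let $R_1=\max_{[0,s_1]}R$, positive because $|\dot\sigma|=1$ a.e., and $\varrho_0=R_1/2$. The continuous function $Q=R^4/(1-e)$ on $[0,s_1]$ vanishes at $0$, and its maximum is at least $\frac{32}{33}R_1^4>\frac18R_1^4\ge2|q|^4\ge|q|^4/z$. So $Q(s)=|q|^4/z$ for some $s\in[0,s_1]$ (take $s=0$ if $q=0$). Put $\lambda=(z/(1-e(s)))^{1/4}$.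 Then $\lambda^4\in[\frac{16}{33},\frac{32}{31}]$, so $\lambda\in[\frac12,2]$. The scaled curve has flux $\lambda^4(1-e(s))=z$, and its end radius satisfies $\lambda^4R(s)^4=zQ(s)=|q|^4$; rotate so that it ends at $q$.

For $0\le t\le\frac1{32}$ we have $(1-t)(1+t)^4\ge(1-t)(1+4t)=1+3t-4t^2\ge1$, so $(1-t)^{-1/4}\le1+t$. Therefore
$$\ell=z^{1/4}(1-e(s))^{-1/4}(1-s)\le z^{1/4}\big(1+\tfrac s8\big)(1-s)\le z^{1/4}\big(1-\tfrac78s\big)\le z^{1/4}-0.7\,s,$$
using $z^{1/4}\ge2^{-1/4}>0.84$. Since $|q|=\lambda R(s)\le2s$, we have $0.7s\ge0.35|q|\ge\frac14|q|$. $\square$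

To reach prescribed values of $w$ we need two small motions in the second plane to be added during the first half of $\sigma$. Fix them once and for all.

**Auxiliary loop $k^+$.** We need a Lipschitz loop $k^+:[0,\frac12]\to\mathbb R^2$ at $0$ with $\int(k^+)^*\alpha=0$ and $\nu:=\int_0^{1/2}|\sigma|^4(k^+)^*\alpha>0$. Pick a point of $(0,\frac12)$ where $|\sigma|=2b>0$, a compact interval $J_2\subset(0,\frac12)$ around it on which $|\sigma|\ge b$, and $J_1=[0,\delta']$ disjoint from $J_2$ on which $|\sigma|\le b/2$. Let $k^+$ run once counterclockwise around the circle $(1+\cos\psi,\sin\psi)$ on $J_2$, from $\psi=-\pi$ to $\pi$, once clockwise on $J_1$, and be $0$ elsewhere. On the circle $x\,dy-y\,dx=(1+\cos\psi)\,d\psi$, so the flux density has constant sign on each circuit; let $F>0$ be the flux of the counterclockwise one. The total flux is $F-F=0$, and $\nu\ge(b^4-\frac{b^4}{16})F>0$. Let $k^-$ be the reflection of $k^+$; it has flux $0$ and $\int_0^{1/2}|\sigma|^4(k^-)^*\alpha=-\nu$. Put $C_1=\int|(k^\pm)^*\alpha|$.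

**Auxiliary profile $j$.** We need a Lipschitz $j:[0,\frac12]\to[0,1]$ with $j(0)=j(\frac12)=0$ and $\nu':=\int_0^{1/2}j^4\sigma^*\alpha>0$. Take $j=1$ on $[\delta,\frac12-\delta]$ and linear outside; as $\delta\to0$ the integral tends to $\int_0^{1/2}\sigma^*\alpha\ge\frac12$.

**Lemma 10.** There are $C\ge1$ and $w_1,\varepsilon_1>0$, and after shrinking $\varrho_0$, all depending only on $K$ and the above choices, such that for $\varepsilon\le\varepsilon_1$, $|q_1|,|q_2|\le\varrho_0$ and $z\in[\frac34,1]$:

- (L) if $|w-G(z)|\le w_1$, then $f(q_1,q_2,z,w)\le z^{1/4}-\frac14|q_1|+C\big(|q_2|^2+|w-G(z)|^{1/2}\big)$;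
- (R) if $a|q_1|^4\le w\le w_1$, then $f(q_1,q_2,z,w)\le z^{1/4}-\frac14|q_2|+C\big(|q_1|^2+w^{1/2}\big)$.

*Proof.* In both cases one plane carries the unit-speed curve $\eta$ of Lemma 9 and the other a small curve $p$. The length is
$$\int_0^\ell\sqrt{1+|\dot p|^2}\,dt\le\ell+\tfrac12\int_0^\ell|\dot p|^2dt .$$
Note that $\ell\le1$, that $\lambda^{-1}\le2$, and that $\ell-\frac\lambda2=\lambda(\frac12-s)\ge\frac\lambda4\ge\frac18$.

*(L): plane 1 does the main work.* Let $q_1(t)=\eta(t)$, ending at the target $q_1$ with flux $z$. Let $q_2(t)=\theta k^\pm(t/\lambda)$ on $[0,\lambda/2]$, and on $[\lambda/2,\ell]$ let $q_2(t)$ go linearly and radially from $0$ to the target $q_2$. The extra length is at most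
$$\frac12\Big(\frac{\theta^2}\lambda\int_0^{1/2}|\dot k^\pm|^2+\frac{|q_2|^2}{\ell-\lambda/2}\Big)\le\theta^2\int_0^{1/2}|\dot k^\pm|^2+4|q_2|^2 .$$
Choose $\theta_1>0$ and shrink $\varrho_0$ so that this is at most $1$ for $\theta\le\theta_1$, $|q_2|\le\varrho_0$. Then the curve has length at most $2$, and $|G'(z(t))|\le K\varepsilon$ along it by (6). The loop $\theta k^\pm$ has flux $0$ and the radial part has flux density $0$, so $\int\alpha_2=0$ and the final $z$-value is exactly $z$. With $\alpha_1=dz-\alpha_2$, the final $w$-value is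
$$\int|q_1|^4\alpha_2+\int G'(z(t))(dz-\alpha_2)=G(z)+\Psi_\pm(\theta),\qquad\Psi_\pm(\theta)=\pm\lambda^4\nu\theta^4-\int G'(z(t))\,\alpha_2,$$
because $|q_1(t)|^4=\lambda^4|\sigma(t/\lambda)|^4$ and $\alpha_2$ scales by $\theta^4$. The last integral is at most $K\varepsilon C_1\theta^4$ in absolute value. Take $\varepsilon_1$ with $K\varepsilon_1C_1\le\nu/32$. Since $\lambda^4\ge\frac1{16}$, we get $\pm\Psi_\pm(\theta)\ge\frac\nu{32}\theta^4$. The function $\Psi_\pm$ is continuous in $\theta$, since $z(t)$ depends continuously on $\theta$, and $\Psi_\pm(0)=0$. By the intermediate value theorem, with the sign $\pm$ equal to that of $w-G(z)$, every $w$ with $|w-G(z)|\le\frac\nu{32}\theta_1^4$ is reached with some $\theta\le\theta_1$, and then $\theta^4\le\frac{32}\nu|w-G(z)|$. So $\theta^2\le\sqrt{32/\nu}\,|w-G(z)|^{1/2}$. Together with $\ell\le z^{1/4}-\frac14|q_1|$ this is (L).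

*(R): plane 2 does the main work.* Let $q_2(t)=\eta(t)$, ending at the target $q_2$ with flux $z$. Let $q_1(t)=\theta j(t/\lambda)\mathbf e$ on $[0,\lambda/2]$, with $\mathbf e$ a fixed unit vector, and then let it go linearly and radially from $0$ to the target $q_1$. Now $\alpha_1=0$ along the curve, so the final $z$-value is $z$ and the final $w$-value is
$$\int|q_1|^4\alpha_2=\theta^4\lambda^4\nu'+E,\qquad|E|\le|q_1|^4a\ell^4\le a|q_1|^4,$$
where $E$, the contribution of $[\lambda/2,\ell]$, does not depend on $\theta$. If $w\ge a|q_1|^4$, then $0\le w-E\le2w$, and we choose $\theta^4=(w-E)/(\lambda^4\nu')\in[0,32w/\nu']$. As before the extra length is at most $\theta^2\int_0^{1/2}|\dot j|^2+4|q_1|^2$. This gives (R).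

Now put $w_1=\frac1{32}\min(\nu,\nu')\theta_1^4$ and let $C$ be the maximum of $4$, $\sqrt{32/\nu}\int|\dot k^\pm|^2$ and $\sqrt{32/\nu'}\int|\dot j|^2$. $\square$

**Proof of Proposition 7.** We enclose $P$ in a thickened version of the thin triangle and show that $f$ is almost $\le1$ on the boundary. Let
$$B=16C^2,\quad A=8C\sqrt B,\quad D=B\varepsilon,\quad\kappa=A\varepsilon,\quad\mu=a\kappa^4,\quad C'=C(1+\sqrt a)A^2,$$
$$V=\big\{\,|(q_1,q_2)|<\kappa,\ \ 1-D<z<1,\ \ \mu<w<G(z)=\varepsilon(1-z)\,\big\},$$
a bounded open set. The floor $w=\mu$, instead of $w=0$, is there to satisfy the condition $w\ge a|q_1|^4$ of (R).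

**Choice of $\varepsilon_0$.** Take $\varepsilon_0$ so small that for $\varepsilon<\varepsilon_0$: $\kappa\le\varrho_0$, $D\le\frac14$, $B\varepsilon^2\le w_1$, $\varepsilon\le\varepsilon_1$, $K\varepsilon\le1$, $\varepsilon\le\frac14$, $\mu=aA^4\varepsilon^4<\frac12c_5\varepsilon^2$; and moreover $C'\varepsilon_0<c_5$. Then the point $P$ of Lemma 8 lies in $V$: $\tau=c_5\varepsilon<D$ since $c_5<1\le B$, and $\mu<w_P=\frac12c_5\varepsilon^2<c_5\varepsilon^2=G(z_P)$.

**Values on the boundary.** On $\overline V$ we have $|(q_1,q_2)|\le\kappa$, $1-D\le z\le1$ and $\mu\le w\le G(z)\le\varepsilon D=B\varepsilon^2$. In particular $z<1$, because $w\ge\mu>0$; also $w\ge a\kappa^4\ge a|q_1|^4$. So both (L) and (R) apply on $\overline V$, with $|w-G(z)|^{1/2}\le\sqrt B\,\varepsilon$ and $w^{1/2}\le\sqrt B\,\varepsilon$. At a point of $\partial V$ one of the strict inequalities defining $V$ fails, other than $z<1$. Hence one of the following holds.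

- $w=\mu$: by (R), $f\le1+C(\kappa^2+\mu^{1/2})=1+C(1+\sqrt a)\kappa^2$.
- $w=G(z)$: by (L), $f\le1+C\kappa^2$.
- $|(q_1,q_2)|=\kappa$: then $|q_1|\ge\frac\kappa2$ or $|q_2|\ge\frac\kappa2$. By (L), respectively (R), $f\le1-\frac\kappa8+C\kappa^2+C\sqrt B\,\varepsilon=1+C\kappa^2$, since $\frac A8=C\sqrt B$.
- $z=1-D$: by (L) and $(1-D)^{1/4}\le1-\frac D4$, $f\le1-\frac D4+C\kappa^2+C\sqrt B\,\varepsilon=1+C\kappa^2$, since $\frac B4=4C^2=C\sqrt B$.

Since $\kappa^2=A^2\varepsilon^2$,
$$\max_{\partial V}f\le1+C'\varepsilon^2. \tag{8}$$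

**Separation.** Let $1+C'\varepsilon^2<r<1+c_5\varepsilon$. By (8), $S_r(0)$ does not meet $\partial V$, so it is the disjoint union of the relatively open sets $S_r(0)\cap V$ and $S_r(0)\setminus\overline V$. The first is non-empty: $f(P)>r$ by (7), while $f<r$ on $\partial V$; moving from $P$ along a ray until it first meets $\partial V$, we pass through a point of $V$ with $f=r$. The second is non-empty: let $y=((r,0),0,0,0)$. The straight segment from $0$ to $y$ is horizontal, because $\alpha_1$ vanishes on radial vectors, so $f(y)\le r$; and $f\ge|(q_1,q_2)|$ gives $f(y)=r$. Its $z$-coordinate is $0<1-D$, so $y\notin\overline V$. Hence $S_r(0)$ is disconnected. $\square$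

## Bumps at every scale: Theorem 1 and the blindness of jets

By (5), looking at $\Delta^g$ at scale $r_k$ means looking at $\Delta^{g_{r_k}}$ at scale $1$. So we need one smooth $g$ whose rescalings $g_{r_k}$ all satisfy the hypotheses of Proposition 7, with $\varepsilon=\varepsilon_k\to0$. We put one bump near each $z=r_k^4$.

**Proof of Theorem 1.** Fix $h\in C_c^\infty(\mathbb R)$ with support in $[\frac12,2]$ and $h(z)=1-z$ on $[\frac34,\frac54]$. Let $K=\max(1,\|h'\|_\infty)$, fix an integer $L\ge2$ with $L^4>64a$, and put $r_k=L^{-k}$, $\varepsilon_k=e^{-k^2}$,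
$$g(z)=\sum_{k\ge1}\varepsilon_kr_k^8\,h(z/r_k^4).$$

**Smoothness.** The $N$-th derivative of the $k$-th term is at most $\varepsilon_kr_k^{8-4N}\|h^{(N)}\|_\infty=\varepsilon_kL^{k(4N-8)}\|h^{(N)}\|_\infty$, which is summable in $k$ for each $N$. So $g\in C^\infty(\mathbb R)$, and all derivatives of $g$ vanish at $0$ because those of each term do. The supports lie in $[\frac12r_k^4,2r_k^4]$ and are disjoint since $L^4>4$. The distribution $\Delta^g$ is smooth, of rank 4, and bracket-generating by Lemma 6.

**Hypotheses at scale $r_k$.** We have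
$$g_{r_k}(z)=r_k^{-8}g(r_k^4z)=\sum_j\varepsilon_j(r_j/r_k)^8\,h\big(z\,(r_k/r_j)^4\big),\qquad g_{r_k}(0)=0.$$
On $|z|\le16a$ the terms with $j<k$ vanish, since they are supported in $z\ge\frac12L^4>32a$. The terms with $j\ge k$ have disjoint supports and derivatives at most $\varepsilon_j(r_j/r_k)^4\|h'\|_\infty\le K\varepsilon_k$; so $|g_{r_k}'|\le K\varepsilon_k$ there. On $[\frac34,1]$ only $j=k$ contributes, because the terms with $j>k$ are supported in $z\le2L^{-4}<\frac34$ and $1\le16a$. So $g_{r_k}(z)=\varepsilon_kh(z)=\varepsilon_k(1-z)$ there.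

**Conclusion.** For large $k$ we have $\varepsilon_k<\varepsilon_0(K)$, and Proposition 7 for $G=g_{r_k}$ together with (5) shows that $S_r(0)$ for $\Delta^g$ is disconnected for all
$$r\in I_k=\big(r_k(1+C'\varepsilon_k^2),\ r_k(1+c_5\varepsilon_k)\big).$$
These intervals are non-empty, since $C'\varepsilon_k<C'\varepsilon_0<c_5$, and $\sup I_k\to0$. Since $S^5$ is connected, no $r_0(0)$ exists. $\square$

The structures $\Delta^g$ and $\Delta^0$ have the same infinite jet at $0$: their frames differ by terms containing $g'(z)$, which is flat at $z=0$. By Theorem 3(b) the small spheres of $\Delta^0$ around $0$ are homeomorphic to $S^5$; those of $\Delta^g$ are not, for $r\in\bigcup I_k$. So no jet at $x$, even of infinite order, decides the question.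

## Dimensions above six: the bump as a homology class

Now take a product with $\mathbb R^{n-6}$. We no longer argue with connectedness of the sphere. Instead we use the hole that the bump leaves in the open ball, which survives in the product.

**Proof of Theorem 2.** For $n=6$ this is Theorem 1. In general let $M=(\mathbb R^6,\Delta^g)$, $f=d_M(0,\cdot)$, and take $M\times\mathbb R^{n-6}$ with distribution $\Delta^g\oplus T\mathbb R^{n-6}$ and the product metric. It is bracket-generating.

**Step 1: the product distance.** We have $d(0,(y,t))^2=f(y)^2+|t|^2$. A curve whose components have lengths $\ell'\ge f(y)$ and $\ell''\ge|t|$ has length at least $\sqrt{\ell'^2+\ell''^2}$. Conversely, run an almost shortest curve to $y$ and the segment to $t$ simultaneously, both at constant speed.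

**Step 2: the open ball $B=\{f<r\}\subset\mathbb R^6$ has $H_5(B)\ne0$, for $r\in I_j$ and $j$ large.** Write again $V$ and $P$ for the images under $\delta_{r_j}$ of the sets in the proof of Proposition 7 with $G=g_{r_j}$. Then $f<r$ on $\partial V$ and $f(P)>r$. Let $K_0=V\cap\{f\ge r\}$. It equals $\overline V\cap\{f\ge r\}$, so it is compact, and $P\in K_0$.

The set $B\cup V$ is open in $\mathbb R^6$, so $H_6(B\cup V)=0$, and the long exact sequence of the pair shows that $H_6(B\cup V,B)\to H_5(B)$ is injective. It remains to see that the relative group is non-zero. The set $B\setminus V$ is closed in $B\cup V$ and contained in the open set $B$; excising it gives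
$$H_6(B\cup V,B)\cong H_6(V,V\cap B)=H_6(V,V\setminus K_0).$$
Likewise $\mathbb R^6\setminus V$ is closed and contained in the open set $\mathbb R^6\setminus K_0$, so $H_6(V,V\setminus K_0)\cong H_6(\mathbb R^6,\mathbb R^6\setminus K_0)$. Let $\mathcal B\supset K_0$ be a closed round ball centered at $P$. The isomorphism
$$H_6(\mathbb R^6,\mathbb R^6\setminus\mathcal B)\to H_6(\mathbb R^6,\mathbb R^6\setminus\{P\})\cong\mathbb Z$$
factors through $H_6(\mathbb R^6,\mathbb R^6\setminus K_0)$, which is therefore non-zero.

**Step 3: the ball in the product.** Let $\mathbf B=\{f(y)^2+|t|^2<r^2\}\subset\mathbb R^n$, the open ball of radius $r$ by Step 1. The maps $(y,t)\mapsto(y,(1-u)t)$, $u\in[0,1]$, stay in $\mathbf B$ and retract it onto $B\times\{0\}$. So $H_5(\mathbf B)\ne0$.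

**Step 4: contradiction with a spherical boundary.** Suppose the sphere $S_r=\{f(y)^2+|t|^2=r^2\}\subset\mathbb R^n\subset S^n$ were homeomorphic to $S^{n-1}$. Then $\tilde H_i(S^n\setminus S_r)=0$ for all $i\ge1$ (Hatcher, *Algebraic Topology*, Prop. 2B.1). The set $\mathbf B$ is open in $S^n\setminus S_r$. It is also closed there: the closed ball $\{f(y)^2+|t|^2\le r^2\}$ is compact, because $\{f\le r\}$ is, so its complement in $S^n$ is open. Hence $\mathbf B$ is a union of components of $S^n\setminus S_r$, and $H_5(\mathbf B)$ is a direct summand of $H_5(S^n\setminus S_r)=0$. This contradicts Step 3.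

So $S_r\not\cong S^{n-1}$ for every $r\in I_j$ with $j$ large, and these intervals accumulate at $0$. $\square$
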